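# A finite coloring of $(0,1)$ that separates pairwise sums from pairwise products

## 1. Finite sums, colorings, binary size, and quarter arcs

Throughout, $(0,1)$ is the open unit interval of real numbers.

**Definition 1 (finite sums and products).** For a sequence $\langle x_n\rangle_{n=1}^\infty$ of reals, its finite sums are the numbers $\sum_{n\in F}x_n$ and its finite products are the numbers $\prod_{n\in F}x_n$, where $F$ runs over the finite nonempty subsets of $\mathbb N$. Terms are combined without repetition.

*Example.* For $x_n=2^{-n}$, the number $x_1+x_2=\frac34$ is a finite sum and $x_1x_2=\frac18$ is a finite product. All finite products are powers of $2$, and $\frac34$ is not one. So the partition of $(0,1)$ into powers of $2$ and the rest puts the finite products of this sequence in one class but not its finite sums.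

**Definition 2 (finite coloring).** A finite coloring of a set $Z$ is a map from $Z$ to a finite set; its fibers are the classes of a partition of $Z$ into finitely many classes. We will build a coloring as a finite list of data: the color of $z$ is the tuple of all the listed data at $z$, each taking finitely many values. A datum that is not defined at $z$ gets an extra dummy value there. Two points of one color agree in every datum.

*Example.* The data "is $z<\frac12$?" and "is $z$ rational?" together give a coloring of $(0,1)$ with four colors.

**Definition 3 (binary size).** For $x\in(0,1)$ let $s(x)\ge1$ be the integer with $2^{-s(x)}\le x<2^{1-s(x)}$. For real $y>0$ let $S(y)=-\log_2y$. Thus $S(yy')=S(y)+S(y')$, and $S(x)\in(s(x)-1,s(x)]$ for $x\in(0,1)$.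

*Example.* $s(0.3)=2$ and $s(0.3\cdot0.3)=s(0.09)=4=2+2$; but $s(0.4)=2$ and $s(0.4\cdot 0.4)=s(0.16)=3=2+2-1$.

Two facts follow from the definition. Since $x<2^{1-s(x)}$ strictly, $s(x+y)=s(x)$ for all sufficiently small $y>0$. And multiplying the inequalities for $x$ and $y$ gives $2^{-s(x)-s(y)}\le xy<2^{2-s(x)-s(y)}$, so
$$s(xy)=s(x)+s(y)-e\quad\text{with } e\in\{0,1\}. \tag{1}$$

**Definition 4 (2-adic valuation).** For a nonzero rational $q=2^w\frac{k}{l}$ with $k,l$ odd, $v_2(q)=w$. We write $\mathbb Z_{(2)}$ for the ring of fractions with odd denominator; congruence mod $4$ makes sense there, with four residue classes.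

*Example.* $v_2(12)=2$ and $v_2(3/8)=-3$.

If $v_2(q)\neq v_2(q')$, then $v_2(q+q')=\min(v_2(q),v_2(q'))$. We also need a case of equal valuations:
$$v_2(q)=v_2(q')=w,\quad \frac q{2^w}\equiv\frac{q'}{2^w}\pmod 4\quad\Longrightarrow\quad v_2(q+q')=w+1. \tag{2}$$
Indeed, if $q=2^wr$ and $q'=2^wr'$ with $r'=r+4t$, $t\in\mathbb Z_{(2)}$, then $r+r'=2(r+2t)$, and $r+2t$ is a unit of $\mathbb Z_{(2)}$ because $r$ is. For instance $2\cdot3+2\cdot7=20$ and $v_2(20)=2$.

**Definition 5 (quarter arcs).** Let $\mathbb T=\{\zeta\in\mathbb C:|\zeta|=1\}$ and $\omega(t)=\exp(\pi\sqrt{-1}\,t)$ for real $t$, so that $\omega(t+u)=\omega(t)\omega(u)$ and $\omega(t)=-1$ for odd integers $t$. Divide $\mathbb T$ into the four half-open quarter arcs $\{\omega(t):\frac k2\le t<\frac{k+1}2\}$, $k=0,1,2,3$. Two points of one arc are at distance $<\sqrt2$.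

*Example.* $\omega(0)=1$ and $\omega(1)=-1$ lie in different arcs. More generally, $\zeta$ and $\zeta\rho$ lie in different arcs whenever $|\rho-1|\ge\sqrt2$.

Finally, "Ramsey" means the infinite Ramsey theorem: if the pairs (or the triples) from an infinite set of indices are finitely colored, there is an infinite set of indices all of whose pairs (triples) have one color. After passing to a subsequence we renumber it.

## 2. Sums and products of one sequence in one class

Let $(0,1)$ be partitioned into finitely many classes. Then some sequence has all its finite sums in one class, and some sequence has all its finite products in one class. Both follow from the Finite Unions Theorem: if the finite nonempty subsets of $\mathbb N$ are finitely colored, there are pairwise disjoint sets $F_1,F_2,\dots$ all of whose finite unions have one color. Color $F$ by the class of $f(F)=\sum_{n\in F}2^{-n}\in(0,1)$; since $f(F\cup F')=f(F)+f(F')$ for disjoint $F,F'$, the sequence $x_k=f(F_k)$ works for sums. With $g(F)=\prod_{n\in F}2^{-n}$ instead, $y_k=g(F_k)$ works for products.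

Can the two sequences be the same? That is: given any partition of $(0,1)$ into finitely many classes, with no regularity assumption on the classes, is there one sequence in $(0,1)$ and one class containing all its finite sums and all its finite products? The question comes from a paper in J. Comb. Theory (Series A), 1999, pages 41–68, available at http://nhindman.us/research/additive.pdf.

The answer is **no**. We work in ZFC, and the axiom of choice is used. Sums and products of two terms already suffice.

**Theorem 1.** There is a finite coloring of $(0,1)$ such that no sequence $\langle x_n\rangle$ of distinct elements of $(0,1)$ with $x_n\to0$ and $x_i+x_j<1$ $(i<j)$ has all the numbers $x_i+x_j$ and $x_ix_j$ $(i<j)$ of one color.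

**Theorem 2.** There is a finite coloring of $\mathbb R$ such that no bounded infinite set $X\subset\mathbb R$ has all $x+y$, $xy$ ($x\ne y$ in $X$) of one color.

**Theorem 1 answers the question.** Suppose all finite sums and products of $\langle x_n\rangle$ lie in one class of the partition given by Theorem 1. All finite sums are in $(0,1)$, so $\sum x_n\le1$ and $x_n\to0$. As $x_n>0$, some subsequence is strictly decreasing. Its terms are distinct, tend to $0$, have pairwise sums below $1$, and all pairwise sums and products lie in one class. This contradicts Theorem 1.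

Both theorems use only sums and products of two distinct terms, and neither makes a claim about sequences tending to infinity.

## 3. Powers of 2, by hand

Let $x_n=2^{-k_n}$ with integers $1\le k_1<k_2<\cdots$. Then $s(x_n)=k_n$, and for $i<n$
$$s(x_i+x_n)=k_i,\qquad s(x_ix_n)=k_i+k_n .$$
The sum has the size of its larger term; the product combines both sizes. A natural plan is to color $z$ by some arithmetic property of $s(z)$ for which $k_i$ and $k_i+k_n$ disagree.

*Parity of $s(z)$.* If infinitely many $k_n$ are odd, then among these, sums have odd size and products have even size. But $x_n=4^{-n}$ survives: all sizes are even.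

*Parity of $v_2(s(z))$.* Suppose $v_2(k_n)$ takes some value $w$ infinitely often. Pass to a subsequence on which $v_2(k_n)=w$ and $k_n/2^w$ is constant mod $4$. By (2), $v_2(k_i+k_n)=w+1$ while $v_2(k_i)=w$: the parities differ. For $4^{-n}$, for example, $k_1=2$, $k_5=10$, and $v_2(2)=1$, $v_2(12)=2$.

This plan stops exactly when $v_2(k_n)\to\infty$. Then, on a subsequence where $v_2(k_n)$ increases strictly, $v_2(k_i+k_n)=v_2(k_i)$: the function $v_2\circ s$ takes the *same* value at the sum and at the product, for every pair. For $x_n=2^{-4^n}$ it takes the even value $2i$ at both.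

For this last sequence there is a second number to read. Write $z=\text{odd}/2^{m(z)}$. Then $m(x_i+x_n)=4^n$ is governed by the *later* term, while $m(x_ix_n)=4^i+4^n$. Compare $s(z)$ with $v_2(m(z))$. For $i=1$, $n=3$, the sum has $s=4<6=v_2(64)$, while the product has $s=68\ge 2=v_2(68)$. In general $s(z)<v_2(m(z))$ reads $4^i<2n$ at the sum, true for large $n$, and $4^i+4^n<2i$ at the product, false. So the datum "is $s(z)<v_2(m(z))$?" excludes this sequence.

Two things are learned. First, quantities attached to the later term $x_n$ are useful. Second, the obstruction carries information: once $v_2(k_n)$ increases, both points know the number $v_2(k_i)$. The next section turns these two observations into two tools. The rest of the proof looks, for an arbitrary sequence of reals, for a quantity attached to the later term that one of the tools can use.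

## 4. Normal sequences, the sign flip, and the 2-adic comparison

We build the coloring as a list of data **(C1)**–**(C6)**, introduced along the way. None of them depends on any sequence. Call $\langle x_n\rangle$ *monochromatic* if it consists of distinct elements of $(0,1)$, $x_n\to0$, $x_i+x_n<1$ for $i<n$, and all $x_i+x_n$, $x_ix_n$ $(i<n)$ have one color. This property passes to subsequences.

For $e\in\{0,1\}$ put $s_e=s-e$, and let $a_e(z)=v_2(s_e(z))$ if $s_e(z)\ge1$, and $a_e(z)=0$ otherwise. The shift by $e$ absorbs the error term in (1).

**(C1)** The parity of $a_e(z)$, for $e=0,1$.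

**Lemma 1.** Let $\langle x_n\rangle$ be monochromatic. After passing to a subsequence there is $e\in\{0,1\}$ such that for all $i<n$
$$s(x_i+x_n)=s(x_i),\qquad s(x_ix_n)=s(x_i)+s(x_n)-e,\qquad a_e(x_i+x_n)=a_e(x_ix_n)=a_e(x_i)\ge4,$$
and $a_e(x_n)$ is strictly increasing.

*Proof.* This repeats the computation of Section 3. Since $x_n\to0$, we can choose terms one after another so that $s(x_n)\ge2$ and each new term is small enough to give $s(x_i+x_n)=s(x_i)$ for all earlier $i$. By Ramsey we may assume that the $e$ in $s(x_ix_n)=s(x_i)+s(x_n)-e$ is the same for all $i<n$. Subtracting $e$ once more,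
$$s_e(x_ix_n)=s_e(x_i)+s_e(x_n),\qquad s_e(x_i+x_n)=s_e(x_i),$$
and all these numbers are $\ge1$. If $a_e(x_n)\not\to\infty$, pass to a subsequence on which $a_e(x_n)=w$ is constant and $s_e(x_n)/2^w$ is constant mod $4$. By (2), $a_e(x_ix_n)=w+1$, while $a_e(x_i+x_n)=w$, contradicting (C1). So $a_e(x_n)\to\infty$. Thin out so that $a_e(x_n)$ is strictly increasing and $\ge4$; then $v_2(s_e(x_i)+s_e(x_n))=a_e(x_i)$ for $i<n$. $\square$

A monochromatic sequence with the properties in Lemma 1 is called **normal** (for $e$). Subsequences of normal sequences are normal.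

*Example.* The equations and inequalities of Lemma 1 hold with $e=0$ for $x_n=2^{-4^{n+1}}$, where $a_0(x_n)=2n+2\ge4$.

For an integer $a\ge0$ let $\chi_a(y)=\omega(S(y)/2^a)$ for $y>0$. This is a homomorphism $\mathbb R_{>0}\to\mathbb T$.

**Lemma 2.** In a normal sequence, with $a=a_e(x_i)$, we have $|\chi_a(x_i)+1|<\frac15$.

*Proof.* Write $S(x_i)=s(x_i)-\varphi=s_e(x_i)+e-\varphi$ with $\varphi\in[0,1)$. Here $s_e(x_i)$ is an odd multiple of $2^a$, so $\omega(s_e(x_i)/2^a)=-1$ and $\chi_a(x_i)=-\omega((e-\varphi)/2^a)$. As $|e-\varphi|\le1$ and $a\ge4$, we get $|\chi_a(x_i)+1|\le\pi/16<\frac15$. $\square$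

So the exponent $a$, which can be read at both the sum and the product, turns multiplication by $x_i$ into an approximate sign change. The first tool uses a real quantity $T$ that multiplication by $x_i$ shifts by $S(x_i)$.

**Lemma 3 (flip).** Let $T$ be a real function on a subset of $(0,1)$, and suppose the color of $z$ contains the quarter arc of $\omega(T(z)/2^{a_e(z)})$ for $e=0,1$. Then a normal sequence has no $i<n$ such that $T$ is defined at $x_i+x_n$ and $x_ix_n$ and $T(x_ix_n)=T(x_i+x_n)+S(x_i)$.

*Proof.* Let the sequence be normal for $e$. Then $a_e$ equals $a=a_e(x_i)$ at both points, so the two points of $\mathbb T$ have ratio $\omega(S(x_i)/2^a)=\chi_a(x_i)$. Their distance is $|\chi_a(x_i)-1|\ge2-\frac15>\sqrt2$ by Lemma 2. They lie in different arcs, although the two colors agree. $\square$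

The second tool is the comparison used for $2^{-4^n}$. It uses a rational quantity that is additive on products and equals the later value on sums.

**Lemma 4 (2-adic comparison).** Let $M$ be a $\mathbb Q_{>0}$-valued function on a subset of $(0,1)$, and suppose the color of $z$ contains $v_2(M(z))\bmod2$ and the truth value of $[\,s(z)<v_2(M(z))\,]$. Then there is no normal sequence such that, for some $E\in\mathbb N$: $M_n:=M(x_n)$ is defined and lies in $\frac1E\mathbb Z$ for all $n$; $M(x_ix_n)=M_i+M_n$ for $i<n$; and for each $i$, $M(x_i+x_n)=M_n$ for all large $n$.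

*Proof.* Suppose there is one. The hypotheses pass to subsequences, and $v_2(M_n)\ge-v_2(E)$ is bounded below.

If $v_2(M_n)\not\to\infty$, pass to a subsequence on which $v_2(M_n)=w$ is constant and the unit $M_n/2^w$ of $\mathbb Z_{(2)}$ is constant mod $4$. By (2), $v_2(M(x_ix_n))=w+1$, while $v_2(M(x_i+x_n))=v_2(M_n)=w$ for large $n$. The parities differ.

If $v_2(M_n)\to\infty$, fix $i$ and let $n\to\infty$. At the sum, eventually $v_2(M(x_i+x_n))=v_2(M_n)>s(x_i)=s(x_i+x_n)$, so the truth value is "true". At the product, eventually $v_2(M(x_ix_n))=v_2(M_i+M_n)=v_2(M_i)$, a fixed number, while $s(x_ix_n)=s(x_i)+s(x_n)-e\ge s(x_n)\to\infty$. So the truth value is "false". The colors differ. $\square$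

## 5. Derivations and supports

To apply the flip we want a quantity that ignores adding $x_i$ and sees multiplication by $x_i$. A derivation that kills $x_i$ does this: if $\partial x_i=0$, then $\partial(x_i+x_n)=\partial x_n$ and $\partial(x_ix_n)=x_i\,\partial x_n$.

Recall that a derivation $\partial:\mathbb R\to\mathbb R$ is an additive map with $\partial(xy)=x\,\partial y+y\,\partial x$. It vanishes on $\mathbb Q$. If it vanishes on a subfield $K$, it vanishes at every real $z$ algebraic over $K$: for the minimal polynomial $f$ of $z$ over $K$ we have $0=\partial(f(z))=f'(z)\,\partial z$ and $f'(z)\ne0$. For nonzero $x,y$,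
$$\frac{\partial(xy)}{xy}=\frac{\partial x}x+\frac{\partial y}y. \tag{3}$$

Fix a transcendence basis $B$ of $\mathbb R$ over $\mathbb Q$ with $B\subset(0,1)$; multiply the elements of any transcendence basis by suitable nonzero rationals. For $b\in B$ let $\partial_b$ be the unique derivation of $\mathbb R$ with $\partial_bb=1$ and $\partial_bb'=0$ for $b'\in B\setminus\{b\}$. It exists and is unique because partial differentiation on $\mathbb Q(B)$ extends uniquely to the algebraic extension $\mathbb R$, in characteristic $0$.

**Definition 6 (support).** For $z\in\mathbb R$ put $V(z)=\{b\in B:\partial_bz\ne0\}$. For finite $R\subset B$ let $F_R$ be the algebraic closure of $\mathbb Q(R)$ in $\mathbb R$, a countable field.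

*Example.* $V(\sqrt2)=\emptyset$. For $b\in B$ and $z=\sqrt{1+b}$ we have $\partial_bz=\frac1{2z}$ and $V(z)=\{b\}$. Cancellation can occur: $V(b)=V(1-b)=\{b\}$, but $V(b+(1-b))=V(1)=\emptyset$.

**Lemma 5.** $V(z)$ is finite, and $z\in F_{V(z)}$. Moreover $V(x+y)$ and $V(xy)$ are contained in $V(x)\cup V(y)$.

*Proof.* Since $z$ is algebraic over $\mathbb Q(B)$, there is a finite $W\subset B$ with $z\in F_W$; take it minimal. We show $V(z)=W$. If $b\notin W$, then $\partial_b$ vanishes on $\mathbb Q(W)$, hence on $F_W$, so $\partial_bz=0$. If $b\in W$, then $z\notin F_{W\setminus\{b\}}$ by minimality, so by the exchange property $b$ is algebraic over $\mathbb Q(W\setminus\{b\})(z)$. If $\partial_bz$ were $0$, then $\partial_b$ would vanish on this field and hence at $b$, contradicting $\partial_bb=1$. The last statement is clear from the rules for sums and products. $\square$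

**Lemma 6 (three indices).** Let $b\in B$ and let $x,y,z$ be nonzero reals. If $\partial_b$ vanishes at all of $x+y,x+z,y+z$, or at all of $xy,xz,yz$, then $\partial_bx=0$.

*Proof.* In the first case put $\alpha=\partial_bx$, $\beta=\partial_by$, $\gamma=\partial_bz$. In the second put $\alpha=\partial_bx/x$, $\beta=\partial_by/y$, $\gamma=\partial_bz/z$ and use (3). Then $\alpha+\beta=\alpha+\gamma=\beta+\gamma=0$, so $2\alpha=(\alpha+\beta)+(\alpha+\gamma)-(\beta+\gamma)=0$. $\square$

## 6. Supports that spread out: the closest pair

Consider $x_n=2^{-4^n}b_n$ with distinct $b_n\in B$. The derivation $\partial_{b_n}$ kills $x_i$ and would serve for the flip. But the color of $z=x_i+x_n$ must be computed from $z$ alone, and $V(z)=\{b_i,b_n\}$ does not say which element belongs to the later term. If we use $b_i$, the product shows a factor $x_n$ instead of $x_i$, and Lemma 3 does not apply.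

A sensible first rule is to use both the least and the greatest element of $V(z)$. When the supports are singletons, this works, since by Ramsey $b_n$ may be taken monotone. But suppose $V_n=\{\beta,b_n,\gamma\}$ with fixed $\beta<\gamma$ and $\beta<b_n<\gamma$. Then $V_i\cup V_n$ has least element $\beta$ and greatest element $\gamma$, both in $V_i$, and the rule never reaches $b_n$. We need a rule that is forced to find new elements. Infinitely many points of the bounded set $B\subset(0,1)$ cannot stay uniformly separated, so two *close* points must eventually involve a new one.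

**Definition 7 (closest pair).** For finite $V\subset B$ with $|V|\ge2$ let $p(V)=\{u<w\}\subset V$ be the pair of distinct points with $w-u$ minimal, ties broken by the smallest $u$; let $d(V)=w-u$.

*Example.* If $V=\{u_1<u_2<u_3\}$ with $u_2-u_1=u_3-u_2=0.1$, then $p(V)=\{u_1,u_2\}$ and $d(V)=0.1$.

If $V'\subset V$, then $d(V')\ge d(V)$. Also
$$p(V)\subset V'\subset V\ \Longrightarrow\ p(V')=p(V), \tag{4}$$
since the winning pair is still available and has fewer competitors.

If $|V(z)|\ge2$ and $p(V(z))=\{u<w\}$, put $T^-(z)=-\log_2|\partial_uz|$ and $T^+(z)=-\log_2|\partial_wz|$.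

**(C2)** The quarter arcs of $\omega(T^-(z)/2^{a_e(z)})$ and $\omega(T^+(z)/2^{a_e(z)})$, for $e=0,1$.

From now until the end of Section 10 we assume, for contradiction, that $\langle x_n\rangle$ is a normal sequence for $e$, and write $V_n=V(x_n)$.

**Case I: no infinite set of indices has all its $V_n$ contained in one finite set.** This assumption passes to subsequences. For each finite set only finitely many $V_n$ are contained in it, so we may thin out to have $V_n\neq\emptyset$ and $V_n\not\subset V_1\cup\dots\cup V_{n-1}$ for all $n$. Then $|V_i\cup V_n|\ge2$ for $i<n$.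

**Step 1: the closest pair of $V_i\cup V_n$ involves a new element.** This step arranges that $p(V_i\cup V_n)\not\subset V_i$ for all $i<n$. By Ramsey it suffices to show that there is no infinite $J$ with $p(V_i\cup V_n)\subset V_i$ for all $i<n$ in $J$. Suppose $J$ is such a set. Then for $i<n$ in $J$ we have $|V_i|\ge2$, and by (4) $p(V_i)=p(V_i\cup V_n)$, so $d(V_i\cup V_n)=d(V_i)$. Let $i_0=\min J$ and $\delta=d(V_{i_0})$. For $i\in J$ with $i>i_0$, $d(V_i)\ge d(V_{i_0}\cup V_i)=d(V_{i_0})=\delta$. Any two distinct points of $\bigcup_{j\in J}V_j$ lie together in $V_i\cup V_n$ for some $i<n$ in $J$, so their distance is at least $d(V_i\cup V_n)=d(V_i)\ge\delta$. Hence $\bigcup_{j\in J}V_j$ is a $\delta$-separated subset of $(0,1)$ and is finite, contrary to Case I. Pass to the subsequence given by Ramsey.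

**Step 2: for some pair of indices the closest pair survives cancellation.** We claim that there are $i<n$ with $p(V_i\cup V_n)\subset V(x_i+x_n)\cap V(x_ix_n)$. Suppose not. By Ramsey there is an infinite $J$ on which the inclusion fails at the sum for all $i<n$ in $J$, or fails at the product for all $i<n$ in $J$. So for $i<n$ in $J$ we can choose $u_{in}\in p(V_i\cup V_n)$ with $\partial_{u_{in}}(x_i+x_n)=0$ always, or with $\partial_{u_{in}}(x_ix_n)=0$ always.

If $u_{in}$ were in only one of $V_i,V_n$, this derivative would be nonzero: it would be $\partial x_i$ or $\partial x_n$ for the sum, and $x_n\partial x_i$ or $x_i\partial x_n$ for the product, with a nonzero derivative in each case. So $u_{in}\in V_i\cap V_n$. By Step 1 the other element of $p(V_i\cup V_n)$ is in $V_n\setminus V_i$. Thus $p(V_i\cup V_n)\subset V_n$, so $p(V_n)=p(V_i\cup V_n)$ by (4), and $u_{in}$ is the unique element of $p(V_n)\cap V_i$.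

We now make $u_{in}$ constant. By Ramsey for triples we may shrink $J$ so that either $u_{in}=u_{jn}$ for all $i<j<n$ in $J$, or $u_{in}\neq u_{jn}$ for all such triples. The second is impossible: three indices of $J$ below some $n\in J$ would give three distinct elements of the two-element set $p(V_n)$. So $u_{in}=u_n$ does not depend on $i$. Taking $i=\min J$ we see $u_n\in V_{\min J}$, a finite set. By pigeonhole there are $u$ and an infinite $J'\subset J\setminus\{\min J\}$ with $u_n=u$ for all $n\in J'$. Then $\partial_u$ vanishes at all sums $x_i+x_n$, or at all products $x_ix_n$, with $i<n$ in $J'$. For $i<j<k$ in $J'$ Lemma 6 gives $\partial_ux_i=0$, contradicting $u=u_{ij}\in V_i$.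

**Step 3: the flip.** Take $i<n$ as in Step 2. Both $V(x_i+x_n)$ and $V(x_ix_n)$ lie between $p(V_i\cup V_n)$ and $V_i\cup V_n$, so by (4) both have the closest pair $p(V_i\cup V_n)$. By Step 1 this pair contains some $b\in V_n\setminus V_i$, and it is the lower element at both points or the upper element at both points. Since $\partial_bx_i=0$,
$$\partial_b(x_i+x_n)=\partial_bx_n,\qquad\partial_b(x_ix_n)=x_i\,\partial_bx_n .$$
So for $T=T^-$ or $T=T^+$ we have $T(x_ix_n)=T(x_i+x_n)+S(x_i)$, contradicting Lemma 3 with (C2). Case I is impossible.

## 7. One common support: affine coordinates in a tower of fields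

**Case II: infinitely many $V_n$ lie in a common finite set.** That set has finitely many subsets, so we pass to a subsequence with $V_n=R$ constant.

**Step 4: sums and products keep the support $R$.** This step makes the data at sums and products refer to the same $R$. We claim that on a subsequence
$$V(x_i+x_n)=V(x_ix_n)=R\qquad(i<n). \tag{5}$$
Both sets are contained in $R$. Color a pair $i<n$ as "good" if (5) holds for it. Otherwise color it by some $b\in R$ together with "sum" or "product" such that $\partial_b$ vanishes at the sum, or at the product. Ramsey gives an infinite set $J$ with one color. If the color is not "good", then three indices $i<j<k$ of $J$ and Lemma 6 give $\partial_bx_i=0$, contradicting $b\in R=V_i$. Pass to $J$.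

No derivation kills an earlier term while leaving a later one alive any more. The next quantity uses the position of $x_n$ in a tower of fields: if $x_i$ lies in a field $G$ and $x_n$ does not, then adding or multiplying by $x_i$ acts on $x_n$ by an affine map over $G$.

For each finite $R\subset B$ fix fields $\mathbb Q(R)=F_{R,0}\subset F_{R,1}\subset\cdots$ with union $F_R$, each finite over $\mathbb Q(R)$; adjoin the elements of the countable field $F_R$ one at a time. If $V(z)=R$, then $z\in F_R$ by Lemma 5, and we put $k(z)=\min\{k:z\in F_{R,k}\}$. For $k\ge1$ and $G=F_{R,k-1}$, the group of maps $y\mapsto ay+c$ with $a\in G_{>0}$ and $c\in G$ acts on $F_{R,k}\setminus G$. The action is free: if $ay+c=a'y+c'$ with $(a,c)\neq(a',c')$, then $a\ne a'$ and $y=(c'-c)/(a-a')\in G$. Choose a representative in each orbit. For $k(z)=k\ge1$ write $z=ay_0+c$ with $y_0$ the representative of the orbit of $z$; the pair $(a,c)$ is unique. Put $T_A(z)=-\log_2a$.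

*Example.* Let $R=\emptyset$ and suppose $F_{\emptyset,1}=\mathbb Q(\sqrt2)$. The set $\mathbb Q(\sqrt2)\setminus\mathbb Q$ has two orbits, those of $\sqrt2$ and $-\sqrt2$. With these as representatives, $T_A(3+5\sqrt2)=-\log_25$. Adding $\frac13$ does not change this value, and multiplying by $\frac13$ adds $S(\frac13)$ to it.

**(C3)** The quarter arcs of $\omega(T_A(z)/2^{a_e(z)})$, for $e=0,1$.

**Case IIa: $k(x_n)$ is unbounded.** Take $i<n$ with $k(x_i)<k(x_n)=k$, and let $G=F_{R,k-1}$. Then $x_i\in G_{>0}$ and $x_n\in F_{R,k}\setminus G$, so $x_i+x_n$ and $x_ix_n$ are in $F_{R,k}\setminus G$. By (5) both have support $R$, so $k(x_i+x_n)=k(x_ix_n)=k$. If $x_n=ay_0+c$ with representative $y_0$, then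
$$x_i+x_n=ay_0+(c+x_i),\qquad x_ix_n=(x_ia)y_0+x_ic,$$
with the same representative. Hence $T_A(x_i+x_n)=T_A(x_n)$ and $T_A(x_ix_n)=T_A(x_n)+S(x_i)$, contradicting Lemma 3 with (C3).

**Case IIb: $k(x_n)$ is bounded.** Then all $x_n$ lie in one field $F:=F_{R,k}$ with $k$ fixed, and $F$ is finite over $\mathbb Q(R)$. This case remains for Sections 8 to 10.

## 8. Poles at discrete valuations

In a fixed field $F$, finite over $\mathbb Q(R)$, the later term can be recognized by its denominators. For orientation take $x_n=1/p_n$ with increasing primes $p_n$. Both $x_1+x_n$ and $x_1x_n$ have $p_n$ in the denominator. Modulo $p_n$, the leading coefficients (the residues of $p_nz$) are $1$ for $x_1+x_n$ and $x_1$ for $x_1x_n$. So a multiplicative character of the residue field could serve for the flip, provided its value at $x_1$ is close to $-1$. This section sets up the denominators, and Section 9 finds the characters.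

A valuation here is a homomorphism $\lambda:K^*\to\mathbb Q$ with $\lambda(x+y)\ge\min(\lambda(x),\lambda(y))$, where $\lambda(0)=\infty$; equality holds if $\lambda(x)\ne\lambda(y)$. Its ring is $\mathcal O_\lambda=\{\lambda\ge0\}$ and its maximal ideal is $\mathfrak m_\lambda=\{\lambda>0\}$. The set $1+\mathfrak m_\lambda$ is a subgroup of $K^*$. The valuation is normalized discrete if its image is $\mathbb Z$.

**Definition 8 (the families $\Pi_R$).** For each finite $R\subset B$ fix a countable family $\Pi_R=\{\pi_1,\pi_2,\dots\}$ of normalized discrete valuations of $\mathbb Q(R)$.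

- If $R=\emptyset$, then $\pi_N$ is the $p$-adic valuation of $\mathbb Q$ for the $N$-th prime $p$; so $\pi_1$ is the 2-adic one.
- If $R\neq\emptyset$, let $b=\min R$ and $K_0=\mathbb Q(R\setminus\{b\})$. Then $\Pi_R$ consists of all normalized discrete valuations of $K_0(b)=\mathbb Q(R)$ trivial on $K_0$: those of the monic irreducible polynomials in $K_0[b]$, and $-\deg$.

In the second case $\bigcap_N\mathcal O_{\pi_N}=K_0$: an element with nonnegative value at all irreducible polynomials is a polynomial in $b$, and nonnegative value at $-\deg$ makes it constant. In the first case $\bigcap_p\mathbb Z_{(p)}=\mathbb Z$. In both cases a nonzero $y\in\mathbb Q(R)$ has $\pi_N(y)=0$ for almost all $N$.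

Let $\mathrm{Ext}(\pi_N)$ be the set of valuations $\lambda:F_R^*\to\mathbb Q$ extending $\pi_N$, with a fixed well-ordering. For $z\in F_R^*$,
$$\text{for all but finitely many }N:\quad\lambda(z)=0\text{ for all }\lambda\in\mathrm{Ext}(\pi_N). \tag{6}$$
Indeed, let $z^d+c_1z^{d-1}+\dots+c_d=0$ with $c_j\in\mathbb Q(R)$ and $c_d\neq0$. For almost all $N$ all nonzero $c_j$ have $\pi_N$-value $0$. For such $N$, if $\lambda(z)<0$, then $z^d$ has strictly smaller value than all other terms; if $\lambda(z)>0$, then $c_d$ has strictly smaller value than all other terms. In both cases the sum could not be $0$.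

We recall three textbook facts.

- For a finite extension $L$ of $\mathbb Q(R)$, $\pi_N$ has only finitely many extensions to $L$, and there is $E\in\mathbb N$ such that all of them take values in $\frac1E\mathbb Z$ on $L^*$.
- (Engler–Prestel, *Valued Fields*; Bourbaki, *Comm. Alg.* VI.) If $\mathcal O$ is a valuation ring of a field $K$ and $L/K$ is algebraic, then the integral closure of $\mathcal O$ in $L$ is the intersection of the valuation rings $\mathcal O'$ of $L$ with $\mathcal O'\cap K=\mathcal O$. For $K=\mathbb Q(R)$, $L=F_R$, $\mathcal O=\mathcal O_{\pi_N}$, these $\mathcal O'$ are exactly the rings $\mathcal O_\lambda$, $\lambda\in\mathrm{Ext}(\pi_N)$, since the value group of an algebraic extension lies in the divisible hull $\mathbb Q$ of $\mathbb Z$.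
- $\mathcal O_{\pi_N}$ is integrally closed, so the minimal polynomial over $\mathbb Q(R)$ of an element integral over $\mathcal O_{\pi_N}$ has coefficients in $\mathcal O_{\pi_N}$: they are symmetric functions of conjugates, all of which are integral.

**Definition 9 (poles).** For $z\ne0$ with $V(z)=R$ let $D(z)=\{N:\lambda(z)<0\text{ for some }\lambda\in\mathrm{Ext}(\pi_N)\}$. This set is finite by (6). If $D(z)\neq\emptyset$, put
$$N(z)=\max D(z),\qquad\lambda_z=\min\{\lambda\in\mathrm{Ext}(\pi_{N(z)}):\lambda(z)<0\},\qquad m(z)=\max_{\lambda\in\mathrm{Ext}(\pi_{N(z)})}(-\lambda(z))\in\mathbb Q_{>0},$$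
where the first minimum is with respect to the well-ordering. The last maximum exists because $\pi_{N(z)}$ has only finitely many extensions to $\mathbb Q(R)(z)$.

*Example.* For $z=\frac16$: $D(z)=\{1,2\}$ (the primes $2$ and $3$), $N(z)=2$, $m(z)=1$. For $z=1/\sqrt2$: $D(z)=\{1\}$ and $m(z)=\frac12$. For $z=\sqrt b$ with $b\in B$: $V(z)=\{b\}$, the only pole is at $-\deg$, and $m(z)=\frac12$. For $z=\sqrt2-1$: $D(z)=\emptyset$.

Two consequences describe when there are no poles.

$$\text{If }R\ne\emptyset\text{ and }V(z)=R,\text{ then }D(z)\neq\emptyset. \tag{7}$$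
Otherwise $z$ lies in every $\mathcal O_\lambda$, so $z$ is integral over every $\mathcal O_{\pi_N}$, and its minimal polynomial over $\mathbb Q(R)$ has coefficients in $\bigcap_N\mathcal O_{\pi_N}=K_0$. Then $z$ is algebraic over $K_0=\mathbb Q(R\setminus\{b\})$, so $\partial_bz=0$, contradicting $b\in R=V(z)$.

$$\text{If }z\ne0,\ V(z)=\emptyset\text{ and }D(z)=\emptyset,\text{ then }z\text{ is an algebraic integer.} \tag{8}$$
By the same argument, its minimal polynomial over $\mathbb Q$ has coefficients in $\bigcap_p\mathbb Z_{(p)}=\mathbb Z$.

## 9. Residue characters that imitate $\chi_a$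

We want homomorphisms $\psi:F_R^*\to\mathbb T$ that are trivial on $1+\mathfrak m_\lambda$, so that they see only leading coefficients at $\lambda$, and that are close to $\chi_a$ at prescribed elements. The obstacle is that a multiplicative relation may hold among leading coefficients without holding among the elements themselves.

*One element by hand.* Let $R=\emptyset$, take one element $\frac12$, and let $\lambda$ extend the $p$-adic valuation for an odd prime $p$. Then $2^k\in1+\mathfrak m_\lambda$ exactly when the order $q$ of $2$ modulo $p$ divides $k$. So $\psi(\frac12)$ can be any $q$-th root of unity, and every point of $\mathbb T$ is within $\pi/q$ of one of these. If $q\ge32$, this is at most $\pi/32<\frac1{10}$. The condition $q\ge32$ excludes only the primes dividing $2^k-1$ for some $1\le k\le31$, a finite set. The lemma does the same for several elements.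

**Lemma 7.** Let $y_1,\dots,y_r\in F_R$ be positive. For all but finitely many $N$, for every $\lambda\in\mathrm{Ext}(\pi_N)$ and every homomorphism $\chi:\mathbb R_{>0}\to\mathbb T$, there is a homomorphism $\psi:F_R^*\to\mathbb T$, trivial on $1+\mathfrak m_\lambda$, with $|\psi(y_j)-\chi(y_j)|\le\frac1{10}$ for $j\le r$.

*Proof.* For $n\in\mathbb Z^r$ and $\theta\in\mathbb T^r$ write $n(\theta)=\prod_j\theta_j^{n_j}$. For a subgroup $\Lambda'\subset\mathbb Z^r$ let $\Lambda'^\perp=\{\theta\in\mathbb T^r:n(\theta)=1\text{ for all }n\in\Lambda'\}$, a closed subgroup. Give $\mathbb T^r$ the max metric. Let $\Lambda=\{n\in\mathbb Z^r:\prod_jy_j^{n_j}=1\}$ be the group of true relations.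

We use two facts of duality. If $E\subset\mathbb T^r$ is a closed subgroup and $\theta\notin E$, some $n\in\mathbb Z^r$ is trivial on $E$ with $n(\theta)\neq1$, because characters of the compact group $\mathbb T^r/E$ separate points and the characters of $\mathbb T^r$ are the $n\in\mathbb Z^r$. And if $n(\theta)=1$ for all $\theta\in\Lambda'^\perp$, then $n\in\Lambda'$: otherwise a character of the cyclic group generated by $n$ in $\mathbb Z^r/\Lambda'$ that is nontrivial at $n$ extends to $\mathbb Z^r/\Lambda'$, as $\mathbb T$ is divisible, and gives a point of $\Lambda'^\perp$ with $n(\theta)\ne1$.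

**Claim.** There is a finite $Q\subset\mathbb Z^r\setminus\Lambda$ such that for every subgroup $\Lambda'\supset\Lambda$ of $\mathbb Z^r$ with $\Lambda'\cap Q=\emptyset$, each $\theta\in\Lambda^\perp$ is at distance $\le\frac1{10}$ from $\Lambda'^\perp$.

The claim says that only finitely many false relations need to be avoided. If $\Lambda=\mathbb Z^r$, take $Q=\emptyset$. Otherwise $\mathbb Z^r\setminus\Lambda$ is infinite, because $\mathbb Z^r/\Lambda$ embeds in the torsion-free group $\mathbb R_{>0}$, so all multiples $tq$ $(t\ge1)$ of some $q\notin\Lambda$ are outside $\Lambda$. Enumerate $\mathbb Z^r\setminus\Lambda=\{q_1,q_2,\dots\}$ and suppose the claim fails. Then for each $t$ there are a subgroup $\Lambda_t\supset\Lambda$ avoiding $q_1,\dots,q_t$ and a point $\theta^{(t)}\in\Lambda^\perp$ at distance $>\frac1{10}$ from $\Lambda_t^\perp$.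

The nonempty closed subsets of the compact space $\mathbb T^r$ form a compact space in the Hausdorff metric. So along a subsequence of $t$ we have $\theta^{(t)}\to\theta\in\Lambda^\perp$ and $\Lambda_t^\perp\to E$ with $E$ closed and nonempty. $E$ is a subgroup: if $g,h\in E$, write $g=\lim g_t$, $h=\lim h_t$ with $g_t,h_t\in\Lambda_t^\perp$; then $gh^{-1}=\lim g_th_t^{-1}\in E$. In the limit, $\theta$ has distance $\ge\frac1{10}$ from $E$, so $\theta\notin E$. Choose $n\in\mathbb Z^r$ trivial on $E$ with $n(\theta)\neq1$.

For large $t$ in the subsequence, $\Lambda_t^\perp$ lies in a small neighborhood of $E$, so $n$ maps the group $\Lambda_t^\perp$ into $\{\zeta\in\mathbb T:|\zeta-1|<1\}$. Every nontrivial subgroup of $\mathbb T$ contains some $\zeta$ with $|\zeta-1|\ge1$: a nontrivial element at angle less than $\frac\pi3$ from $1$ has a power at an angle in $[\frac\pi3,\frac{2\pi}3]$. So $n$ is trivial on $\Lambda_t^\perp$, and therefore $n\in\Lambda_t$ for all large $t$ in the subsequence. Since $\Lambda_t$ avoids $q_s$ for $t\ge s$, we get $n\neq q_s$ for every $s$, that is, $n\in\Lambda$. But $\theta\in\Lambda^\perp$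 then gives $n(\theta)=1$, a contradiction. This proves the claim.

*Conclusion.* For $n\in Q$ the element $w_n=\prod_jy_j^{n_j}$ is not $1$. By (6) applied to the finitely many $w_n-1\in F_R^*$, for all but finitely many $N$ we have $\lambda(w_n-1)=0$, hence $w_n\notin1+\mathfrak m_\lambda$, for all $\lambda\in\mathrm{Ext}(\pi_N)$ and $n\in Q$. Fix such $N$ and $\lambda$, and let $\chi$ be given. The set $\Lambda_\lambda=\{n:\prod_jy_j^{n_j}\in1+\mathfrak m_\lambda\}$ is a subgroup containing $\Lambda$ with $\Lambda_\lambda\cap Q=\emptyset$. The point $(\chi(y_j))_j$ lies in $\Lambda^\perp$, so some $\theta'\in\Lambda_\lambda^\perp$ is at distance $\le\frac1{10}$ from it; the distance to a compact set is attained. The image of $\langle y_1,\dots,y_r\rangle$ in $F_R^*/(1+\mathfrak m_\lambda)$ is isomorphic to $\mathbb Z^r/\Lambda_\lambda$, so $y_j\mapsto\theta'_j$ defines a character on it. As $\mathbb T$ is divisible, this character extends to $F_R^*/(1+\mathfrak m_\lambda)$. Its pullback to $F_R^*$ is $\psi$. $\square$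

The characters must be fixed before any sequence is given, so we cannot ask for closeness at an element $x_1$ known in advance. Instead we ask for closeness at more and more elements as $N$ grows. For each $R$ enumerate $F_R\cap(0,1)=\{y_1,y_2,\dots\}$. For $r\ge1$ let $A_r$ be the finite set of exceptional $N$ in Lemma 7 for $y_1,\dots,y_r$; it does not depend on $\lambda$ or $\chi$. Let $r(N)=r_R(N)$ be the largest $r\in\{0,\dots,N\}$ with $N\notin A_1\cup\dots\cup A_r$. Then $r(N)\to\infty$: given $r$, every $N\ge r$ larger than all elements of $A_1\cup\dots\cup A_r$ has $r(N)\ge r$.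

For all $N$, all $\lambda\in\mathrm{Ext}(\pi_N)$ and all integers $a\ge0$ fix a homomorphism $\psi_{\lambda,a}:F_R^*\to\mathbb T$, trivial on $1+\mathfrak m_\lambda$, with
$$|\psi_{\lambda,a}(y_j)-\chi_a(y_j)|\le\tfrac1{10}\qquad(j\le r(N)). \tag{9}$$
If $r(N)=0$, take the trivial homomorphism.

**(C4)** If $D(z)\neq\emptyset$: the quarter arc of $\psi_{\lambda_z,a_e(z)}(z)$, for $e=0,1$.

**(C5)** If $D(z)\ne\emptyset$: $v_2(m(z))\bmod2$ and the truth value of $[\,s(z)<v_2(m(z))\,]$.

One kind of sequence escapes both data. The numbers $x_n=(\sqrt2-1)^n$ tend to $0$ and are algebraic integers, so they have no poles. But their conjugates $(-\sqrt2-1)^n$ are large, and this archimedean size can play the role of $m$. For algebraic $z\ne0$ let $h(z)$ be the maximum modulus of its conjugates and $H(z)=\log_2h(z)$. Since $H$ need not be an integer, we round it. For $\theta\in\{0,\frac12\}$ and $c\in\{-1,0,1\}$ put $M_{\theta,c}(z)=\lfloor H(z)+\theta\rfloor+c$.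

*Example.* For $z=\sqrt2-1$: $h(z)=1+\sqrt2$ and $H(z)\approx1.27$, so $M_{0,0}(z)=M_{1/2,0}(z)=1$.

**(C6)** If $V(z)=\emptyset$ (that is, $z$ is algebraic) and $M_{\theta,c}(z)\ge1$: $v_2(M_{\theta,c}(z))\bmod2$ and the truth value of $[\,s(z)<v_2(M_{\theta,c}(z))\,]$, for all $\theta,c$.

The coloring is now complete: (C1)–(C6) are finitely many data with finitely many values each.

## 10. Sequences in a field finite over $\mathbb Q(R)$

We finish Case IIb. All $x_n$ lie in $F=F_{R,k}$, finite over $\mathbb Q(R)$; the sequence is normal; and (5) holds.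

**Step 5: $R=\emptyset$ and $h(x_n)$ unbounded.** This step handles large conjugates by Lemma 4. Pass to a subsequence with $h(x_n)$ strictly increasing to $\infty$. Here $F$ is a number field and $h(x)=\max_\sigma|\sigma(x)|$ over the embeddings $\sigma:F\to\mathbb C$. By pigeonhole one $\sigma$ satisfies $|\sigma(x_n)|=h(x_n)$ for infinitely many $n$; pass to these. Then
$$h(x_ix_n)\ge|\sigma(x_ix_n)|=h(x_i)h(x_n)\ge h(x_ix_n),$$
so $H(x_ix_n)=H(x_i)+H(x_n)$. Also $|h(x_i+x_n)-h(x_n)|\le h(x_i)$, so for fixed $i$ we have $H(x_i+x_n)-H(x_n)\to0$ as $n\to\infty$.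

We round so that no floor jumps. Pass to a subsequence on which $H(x_n)$ converges mod $1$ to some $\alpha$, and choose $\theta\in\{0,\frac12\}$ with $\mathrm{dist}(\alpha+\theta,\mathbb Z)\ge\frac14$. After dropping finitely many terms, $\mathrm{dist}(H(x_n)+\theta,\mathbb Z)\ge\frac18$. Let $\mu_n=\lfloor H(x_n)+\theta\rfloor$ and $f_n=H(x_n)+\theta-\mu_n\in[0,1)$. For each $i$ and all large $n$, $\lfloor H(x_i+x_n)+\theta\rfloor=\mu_n$. For products,
$$H(x_ix_n)+\theta=\mu_i+\mu_n+(f_i+f_n-\theta),$$
so $\lfloor H(x_ix_n)+\theta\rfloor=\mu_i+\mu_n+c_{in}$ with $c_{in}=\lfloor f_i+f_n-\theta\rfloor\in\{-1,0,1\}$, as $-\frac12\le f_i+f_n-\theta<2$. By Ramsey we may assume $c_{in}=c$ is constant. For $M=M_{\theta,c}$ we get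
$$M(x_ix_n)=\mu_i+\mu_n+2c=M(x_i)+M(x_n),\qquad M(x_i+x_n)=\mu_n+c=M(x_n)\ \text{ for large }n.$$
Since $M(x_n)\to\infty$, drop terms so that $M(x_n)\ge1$ for all $n$. Then $M(x_ix_n)\ge1$, and $M(x_i+x_n)\ge1$ for large $n$. All these numbers are algebraic, so (C6) records the data of Lemma 4 at them, and Lemma 4 with $E=1$ gives a contradiction.

**Step 6: in all remaining situations we may assume $D(x_n)\neq\emptyset$ for all $n$.** This step provides poles. If $R\ne\emptyset$, use (7). If $R=\emptyset$, then $h(x_n)$ is bounded by Step 5. There are only finitely many algebraic integers of bounded degree and bounded $h$, because their minimal polynomials have bounded integer coefficients. The $x_n$ are distinct and of degree at most $[F:\mathbb Q]$, so by (8) $D(x_n)\neq\emptyset$ for almost all $n$; drop the others. By (5), the data $D,N,\lambda,m$ at all $x_i+x_n$ and $x_ix_n$ refer to the same family $\Pi_R$. For all $i<n$,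
$$D(x_i+x_n),\ D(x_ix_n)\subset D(x_i)\cup D(x_n), \tag{10}$$
since a valuation that is nonnegative at $x_i$ and $x_n$ is nonnegative at the sum and the product.

**Step 7: $N(x_n)$ unbounded.** Here the flip works through the characters of Section 9. Choose $n>1$ so large that $N:=N(x_n)$ satisfies three conditions: $N>N(x_1)$; $\lambda(x_1)=0$ for all $\lambda\in\mathrm{Ext}(\pi_N)$, possible by (6); and $x_1\in\{y_j:j\le r(N)\}$, possible since $x_1\in F_R\cap(0,1)$ and $r(N)\to\infty$.

By (10), $D(x_1+x_n)$ and $D(x_1x_n)$ are contained in $[1,N]$. For $\lambda\in\mathrm{Ext}(\pi_N)$, $\lambda(x_1)=0$ gives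
$$\lambda(x_n)<0\iff\lambda(x_1x_n)<0\iff\lambda(x_1+x_n)<0 .$$
Hence $N(x_1+x_n)=N(x_1x_n)=N$, and the least $\lambda$ with a pole is the same: $\lambda_{x_1+x_n}=\lambda_{x_1x_n}=\lambda_{x_n}=:\lambda$. Let $a=a_e(x_1)=a_e(x_1+x_n)=a_e(x_1x_n)$ and $\psi=\psi_{\lambda,a}$. Since $\lambda(x_1/x_n)=-\lambda(x_n)>0$, we have $1+x_1/x_n\in1+\mathfrak m_\lambda$, so
$$\psi(x_1+x_n)=\psi(x_n)\,\psi(1+x_1/x_n)=\psi(x_n),\qquad\psi(x_1x_n)=\psi(x_1)\psi(x_n).$$
By (9) and Lemma 2, $|\psi(x_1)+1|\le\frac1{10}+\frac15$. So the two points of $\mathbb T$ recorded by (C4) are at distance $|\psi(x_1)-1|\ge1.7>\sqrt2$ and lie in different arcs, a contradiction.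

**Step 8: $N(x_n)$ bounded: preparation.** This step shows that pole orders add on products. Pass to a subsequence with $N(x_n)=N$ constant. The elements of $\mathrm{Ext}(\pi_N)$ have only finitely many restrictions to $F$, with values in $\frac1E\mathbb Z$ for some $E\in\mathbb N$. By pigeonhole, on a subsequence one restriction $\mu$ satisfies $-\mu(x_n)=m(x_n)=:m_n$ for all $n$. By (10), $D(x_ix_n)\subset[1,N]$, and $\mu(x_ix_n)=-(m_i+m_n)<0$. So $N(x_ix_n)=N$ and $m(x_ix_n)\ge m_i+m_n$. Since every $\lambda\in\mathrm{Ext}(\pi_N)$ has $-\lambda(x_ix_n)=-\lambda(x_i)-\lambda(x_n)\le m_i+m_n$, we get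
$$N(x_ix_n)=N,\qquad m(x_ix_n)=m_i+m_n\qquad(i<n). \tag{11}$$

**Step 9: $m_n$ unbounded.** Here Lemma 4 applies with pole orders. Pass to a subsequence with $m_n$ strictly increasing. For $i<n$ we have $\mu(x_i)=-m_i>-m_n=\mu(x_n)$, so $\mu(x_i+x_n)=-m_n$. All other restrictions take values $\ge\min(-m_i,-m_n)=-m_n$ at $x_i+x_n$, and $D(x_i+x_n)\subset[1,N]$ by (10). So $N(x_i+x_n)=N$ and $m(x_i+x_n)=m_n$. With (11), this contradicts Lemma 4 for $M=m$ and (C5).

**Step 10: $m_n$ bounded and $\mu(2)=0$.** Since $m_n\in\frac1E\mathbb Z_{>0}$, pass to a subsequence with $m_n=m$ constant. The condition $\mu(2)=0$ holds if $R\ne\emptyset$, because $\pi_N$ is trivial on $K_0\supset\mathbb Q$, and if $R=\emptyset$ and $N\ge2$. This step finds a sum whose pole does not cancel. Always $\mu(x_i+x_n)\ge-m$. If $\mu(x_i+x_n)>-m$ for all $i<n$ in an infinite set $J$, then for $i<n<l$ in $J$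
$$2x_i=(x_i+x_n)+(x_i+x_l)-(x_n+x_l)$$
has $\mu(2x_i)>-m$, contradicting $\mu(2x_i)=\mu(x_i)=-m$. So by Ramsey there are $i<n$ with $\mu(x_i+x_n)=-m$. All restrictions are $\ge-m$ at $x_i+x_n$, and $D(x_i+x_n)\subset[1,N]$, so $N(x_i+x_n)=N$ and $m(x_i+x_n)=m$. By (11), $m(x_ix_n)=2m$. The parities of $v_2(m)$ and $v_2(2m)$ differ, contradicting (C5).

**Step 11: $m_n$ bounded, $R=\emptyset$ and $N=1$.** This is the only case left, and finiteness of algebraic integers excludes it. Again let $m_n=m$ be constant. By Steps 5 and 6, $h(x_n)$ is bounded. As $\max D(x_n)=1$, we have $D(x_n)=\{1\}$, and $\lambda(x_n)\ge-m$ for all $\lambda\in\mathrm{Ext}(\pi_1)$. Choose an integer $l\ge m$. At extensions of $\pi_1$ the value of $2^lx_n$ is at least $l-m\ge0$; at extensions of other $\pi_{N'}$ the value of $2^l$ is $0$ and that of $x_n$ is $\ge0$. So $D(2^lx_n)=\emptyset$, and by (8) the numbers $2^lx_n$ are distinct algebraic integers in the number field $F$ with $h(2^lx_n)=2^lh(x_n)$ bounded. There are only finitely many such numbers, a contradiction.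

All cases are contradictory, so there is no normal sequence for the coloring (C1)–(C6). By Lemma 1 there is no monochromatic sequence. This proves Theorem 1, and the answer to the question of Section 2 is no. $\blacksquare$

## 11. Bounded infinite sets of reals

We prove Theorem 2. Besides $0$, a bounded infinite set can accumulate at $L\neq0$. Then sums are near $2L$ and products near $L^2$. These limits differ unless $L=2$, where both are $4$. The coloring treats distances from $4$ specially.

Let $\kappa$ be the coloring of Theorem 1. Give $0$ and $4$ two separate colors, and all negative reals one further color. Color each $z>0$, $z\neq4$, by the following data: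

- whether $z\in(0,1)$, and if so $\kappa(z)$;
- the quarter arc of $\omega\big(\log_2|\log_2(z/4)|\big)$;
- the quarter arc of $\omega\big(\log_2|z-4|\big)$.

Let $X$ be bounded and infinite with all $x+y$, $xy$ ($x\neq y$ in $X$) of one color. Choose distinct nonzero $x_n\in X$ of constant sign with $x_n\to L$. If all $x_n<0$, sums are negative and products are positive, so their colors differ, a contradiction. So $x_n>0$ and $L\ge0$.

**Step 1: $L=0$.** Discard the terms $\ge\frac12$. All pairwise sums and products are in $(0,1)$ and have one color under $\kappa$, contradicting Theorem 1.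

**Step 2: $L>0$, $L\neq2$.** This step uses that the logarithm of the product doubles relative to $4$. Let $u_0=\log_2\frac L2\neq0$. As $i,n\to\infty$ with $i<n$,
$$\log_2\frac{x_i+x_n}4\to\log_2\frac{2L}{4}=u_0,\qquad\log_2\frac{x_ix_n}4\to\log_2\frac{L^2}4=2u_0 .$$
So for large $i,n$ neither point is $4$, and the values of $\log_2|\log_2(z/4)|$ at the product and at the sum differ by a quantity tending to $1$. The corresponding points of $\mathbb T$ have ratio tending to $\omega(1)=-1$. For large $i,n$ they are at distance $>\sqrt2$ and lie in different arcs, a contradiction.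

**Step 3: $L=2$.** This step uses that the deviation from $4$ doubles. Write $x_n=2+\varepsilon_n$ with $\varepsilon_n\to0$; after deleting at most one term, $\varepsilon_n\neq0$ for all $n$. Fix $i$. As $n\to\infty$,
$$x_i+x_n-4=\varepsilon_i+\varepsilon_n\to\varepsilon_i,\qquad x_ix_n-4=2\varepsilon_i+2\varepsilon_n+\varepsilon_i\varepsilon_n\to2\varepsilon_i .$$
So for large $n$ neither point is $4$, and the values of $\log_2|z-4|$ at the product and at the sum differ by a quantity tending to $1$. Again the points of $\mathbb T$ have ratio tending to $-1$ and lie in different arcs for large $n$, a contradiction.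

Each case is contradictory, which proves Theorem 2. $\blacksquare$
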